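\title{The gonality of grid graphs}

\begin{abstract}
We prove that the gonality of the grid graph of size $m_1\cdot m_2\cdots m_d$ equals $m_1m_2\cdots m_d/\max_i m_i$ in every dimension $d$, as conjectured by van Dobben de Bruyn. The lower bound holds more generally for every connected multigraph that contains, as a spanning subgraph, a Cartesian product of graphs from a class that includes all graphs with a Hamiltonian path. The proof combines an edge-isoperimetric inequality for products, a chip-firing argument that produces a divisor from which no small set can be fired, and an induction that halves the grid.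
\end{abstract}

\section{Introduction}\label{sec:intro}

Place chips on the vertices of a graph, and let a move consist of choosing a set of vertices and sending one chip along every edge that leaves the set. The gonality of the graph is the least number of chips with which a chip can be delivered to any prescribed vertex, with no vertex left in debt. This paper determines that number for grids of arbitrary dimension.

\subsection*{Divisors and gonality}
A \emph{multigraph} is finite and loopless and may have parallel edges; a \emph{graph} is a multigraph without parallel edges. We write $|\Gamma|$ for the number of vertices of $\Gamma$, and $\mathbf 1_U$ for the indicator function of a set $U$ of vertices, with $\mathbf 1_v=\mathbf 1_{\{v\}}$.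

Let $\Gamma=(V,E)$ be a connected multigraph. A \emph{divisor} is a function $D\colon V\to\mathbb Z$, read as a number of chips on each vertex. Its \emph{degree} is $\deg D=\sum_{v}D(v)$, and $D$ is \emph{effective} if $D(v)\ge0$ for all $v$. The \emph{Laplacian} $L$, the degree matrix minus the adjacency matrix, acts on functions $f\colon V\to\mathbb Z$ by
\[
(Lf)(v)=\sum_{vw\in E}\bigl(f(v)-f(w)\bigr),
\]
where the sum runs over the edges at $v$. \emph{Firing} a set $U\subseteq V$ means replacing $D$ by $D-L\mathbf 1_U$; this moves one chip along each edge from $U$ to $V\setminus U$. Two divisors are \emph{linearly equivalent}, $D\sim D'$, if $D'=D-Lf$ for some $f\colon V\to\mathbb Z$; here $f(v)$ records how often $v$ is fired. Equivalent divisors have the same degree, because each edge contributes opposite amounts to $Lf$ at its two ends. The \emph{rank} $r(D)$ is $-1$ if no effective divisor is equivalent to $D$; otherwise it is the largest $r\ge0$ such that $D-F$ is equivalent to an effective divisor for every effective $F$ of degree $r$. The rank depends only on the class of $D$. The \emph{gonality} of $\Gamma$ is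
\[
\operatorname{gon}(\Gamma)=\min\{\deg D: D\text{ effective},\ r(D)\ge1\}.
\]
We use the rank only through the following reformulation.

\begin{lemma}\label{lem:rank}
An effective divisor $D$ has $r(D)\ge1$ if and only if for every vertex $v$ there is an effective $D'\sim D$ with $D'(v)\ge1$.
\end{lemma}

\begin{proof}
If $r(D)=k\ge1$, then $D-k\mathbf 1_v\sim F$ with $F$ effective, and $D'=F+k\mathbf 1_v$ works. Conversely, the effective divisors of degree $1$ are the $\mathbf 1_v$, and $D-\mathbf 1_v\sim D'-\mathbf 1_v\ge0$; so $r=1$ has the property in the definition of the rank.
\end{proof}

\subsection*{Grids and the sweeping bound}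
The \emph{Cartesian product} $G_1\mathbin{\square}\cdots\mathbin{\square}G_d$ of graphs has vertex set $V(G_1)\times\cdots\times V(G_d)$; two vertices are adjacent if they differ in exactly one coordinate $i$ and their $i$-th coordinates are adjacent in $G_i$. Such an edge has \emph{direction} $i$. The empty product is the one-vertex graph. The \emph{grid graph of size $m_1\cdot m_2\cdots m_d$} is the product $P_{m_1}\mathbin{\square}\cdots\mathbin{\square}P_{m_d}$, where $P_m$ is the path on $\{1,\dots,m\}$.

On a path, a single chip walks from one end to the other: if it sits on $j$, firing $\{1,\dots,j\}$ moves it to $j+1$. The same works on a tree, and in a product one can move a whole layer of chips in this way.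

\begin{lemma}\label{lem:sweep}
If $T$ is a tree and $Q$ is a connected graph, then $\operatorname{gon}(T\mathbin{\square}Q)\le|Q|$.
\end{lemma}

\begin{proof}
For $t\in V(T)$ let $D_t=\mathbf 1_{\{t\}\times V(Q)}$, an effective divisor of degree $|Q|$. Let $tt'$ be an edge of $T$ and $K$ the vertex set of the component of $T-tt'$ that contains $t$. The edges that leave $K\times V(Q)$ are those from $(t,y)$ to $(t',y)$ with $y\in V(Q)$, so firing $K\times V(Q)$ turns $D_t$ into $D_{t'}$. Since $T$ is connected, all $D_t$ are equivalent. Every vertex carries a chip in some $D_t$, so $r(D_t)\ge1$ by Lemma~\ref{lem:rank}.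
\end{proof}

Sweeping a grid $G$ along a longest side gives $\operatorname{gon}(G)\le|G|/\max_i m_i$. This bound is known, and it is known to be sharp for $d=2$, where it reads $\min(m_1,m_2)$. The problem, posed as a conjecture in \cite{vDdB}, is whether it is sharp in every dimension. It is.

\begin{theorem}\label{thm:grid}
For every grid graph $G$ of size $m_1\cdot m_2\cdots m_d$,
\[
\operatorname{gon}(G)=\frac{|G|}{\max_i m_i}.
\]
\end{theorem}

Here is why one would guess this answer. Firing a set $U$ without creating debt needs one chip for each edge that leaves $U$. A strategy that carries chips across the whole grid should at some moment fire a set holding a sizable fraction of the vertices and missing a sizable fraction, and the cheapest cut of that kind should be the one perpendicular to a longest side, with $|G|/\max_i m_i$ edges. The weak point of this reasoning is that a strategy need not carry chips far. Small sets and their complements have small cuts (a corner has at most $d$ edges), and one could scatter groups of chips over the grid and let each group serve its own neighborhood by cheap moves. The proof has to show that such local strategies cost as much as the sweep.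

\subsection*{Beyond grids}
The proof uses paths only through their connectedness and the possibility of cutting them repeatedly into comparable pieces, and it uses the edges of the grid only to bound cuts from below. This leads to a more general statement.

\begin{definition}\label{def:split}
A connected graph $R$ is \emph{splittable} if it has one vertex, or if $V(R)$ can be partitioned into two parts, each containing at least $|R|/3$ vertices and each inducing a splittable graph.
\end{definition}

The definition is a recursion on the number of vertices. Every graph with a Hamiltonian path is splittable: for $n\ge2$ vertices, cut the path after $\lfloor n/2\rfloor$ vertices; both parts induce graphs with a Hamiltonian path, and $\lfloor n/2\rfloor\ge n/3$, since $1\ge2/3$ for $n=2$ and $(n-1)/2\ge n/3$ for $n\ge3$. So paths, cycles and complete graphs are splittable, and so are hypercubes, where a Hamiltonian path is built inductively by walking along one in the bottom layer and back along its copy in the top layer. The tree formed by an edge with two leaves attached at each end has four leaves and hence no Hamiltonian path, but it splits into two copies of $P_3$. The star with three leaves is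 not splittable: both parts would have two vertices, and the part without the center would be disconnected.

\begin{theorem}\label{thm:general}
Let $R_1,\dots,R_d$ be splittable graphs, $N=\prod_i|R_i|$ and $m=\max_i|R_i|$. Every connected multigraph $\Gamma$ that contains $R_1\mathbin{\square}\cdots\mathbin{\square}R_d$ as a spanning subgraph satisfies $\operatorname{gon}(\Gamma)\ge N/m$. If $\Gamma=R_1\mathbin{\square}\cdots\mathbin{\square}R_d$ and some $R_i$ with $|R_i|=m$ is a tree, then $\operatorname{gon}(\Gamma)=N/m$.
\end{theorem}

Theorem~\ref{thm:grid} is the case in which all $R_i$ are paths, so we prove Theorem~\ref{thm:general} only. Some further cases are worth recording; $C_m$ denotes the cycle on $m\ge3$ vertices.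

\begin{corollary}\label{cor:cases}
\begin{enumerate}
\item[(a)] If $G_2,\dots,G_d$ have Hamiltonian paths and $m\ge\max_i|G_i|$, then $\operatorname{gon}(P_m\mathbin{\square}G_2\mathbin{\square}\cdots\mathbin{\square}G_d)=\prod_{i\ge2}|G_i|$. This covers grids in which every side except one longest side is made cyclic.
\item[(b)] A multigraph obtained by adding edges to the grid $G$ of size $m_1\cdots m_d$ has gonality at least $|G|/\max_i m_i$.
\item[(c)] The toroidal grid $C_{m_1}\mathbin{\square}\cdots\mathbin{\square}C_{m_d}$, with $N=m_1\cdots m_d$ vertices, has gonality between $N/\max_i m_i$ and $2N/\max_i m_i$.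
\end{enumerate}
\end{corollary}

The proof is self-contained. Section~\ref{sec:legal} relates chip-firing to edge cuts, and Section~\ref{sec:cube} runs the whole argument by hand on the $3$-cube. Its three steps are carried out in general in Sections~\ref{sec:iso}, \ref{sec:small} and~\ref{sec:halving}, the last of which completes the proof of Theorem~\ref{thm:general}. Section~\ref{sec:tori} proves Corollary~\ref{cor:cases}.

\section{Legal sets and level sets}\label{sec:legal}

In this section $\Gamma=(V,E)$ is a connected multigraph. For $A,B\subseteq V$ and $s\in V$, let $e(A)$ be the number of edges between $A$ and $V\setminus A$, and let $\deg_B(s)$ be the number of edges from $s$ to $B$. Thus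
\[
e(A)=e(V\setminus A)=\sum_{s\in A}\deg_{V\setminus A}(s).
\]
We shall use that $Lf=0$ forces $f$ to be constant: at a vertex where $f$ is maximal all terms of $(Lf)(v)$ are nonnegative, so they all vanish, the neighbors are maximal too, and $\Gamma$ is connected.

Let $D$ be effective. A nonempty proper subset $U\subset V$ is \emph{legal} for $D$ if $D-L\mathbf 1_U$ is effective. Vertices outside $U$ only gain chips when $U$ fires, so $U$ is legal exactly when $D(s)\ge\deg_{V\setminus U}(s)$ for all $s\in U$. Summing over $U$ gives the link with cuts:
\begin{equation}\label{eq:legalcut}
U\text{ legal for }D\quad\Longrightarrow\quad e(U)\le\deg D .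
\end{equation}

Linear equivalence says nothing, on its face, about legal sets: it asks only that the first and the last divisor be effective. The next lemma closes this gap. Write $f$, up to a constant, as the sum of the indicators of its level sets and fire these from the top level down; then no debt ever arises.

\begin{lemma}\label{lem:level}
Let $D$ and $D'=D-Lf$ be effective, and let $U_k=\{v: f(v)\ge k\}$ for $k\in\mathbb Z$.
\begin{enumerate}
\item[(a)] For every $k$ we have $e(U_k)\le\deg D$.
\item[(b)] If $f$ is not constant and $t=\max f$, then $U_t$ is legal for $D$.
\end{enumerate}
\end{lemma}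

\begin{proof}
Let $g_k=\max(f-k,0)=\sum_{i>k}\mathbf 1_{U_i}$ and $F_k=D-Lg_k$, the divisor reached after firing the levels above $k$. We show that $F_k$ is effective. If $f(v)\le k$, then $g_k(v)=0\le g_k(w)$ for all $w$, so $(Lg_k)(v)\le0$ and $F_k(v)\ge D(v)\ge0$. If $f(v)\ge k$, then
\[
(Lg_k)(v)=\sum_{vw\in E}\bigl(f(v)-\max(f(w),k)\bigr)\le(Lf)(v),
\]
so $F_k(v)\ge D'(v)\ge0$.

Since $g_{k-1}=g_k+\mathbf 1_{U_k}$, both $F_k$ and $F_k-L\mathbf 1_{U_k}=F_{k-1}$ are effective. If $U_k$ is nonempty and proper, it is therefore legal for $F_k$, and \eqref{eq:legalcut} gives $e(U_k)\le\deg F_k=\deg D$; otherwise $e(U_k)=0$. This proves (a). For $k=t$ the set $U_t$ is nonempty and proper and $F_t=D$, which proves (b).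
\end{proof}

The rank hypothesis enters the lower bound only through the following consequence.

\begin{lemma}\label{lem:reach}
Let $D$ be effective with $r(D)\ge1$, and let $D(v)=0$. Then some legal set for $D$ does not contain $v$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rank} there is an effective $D'=D-Lf$ with $D'(v)\ge1$. Then $(Lf)(v)=D(v)-D'(v)<0$, so $v$ has a neighbor $w$ with $f(w)>f(v)$. Hence $f$ is not constant and $v$ is not in the top level set of $f$, which is legal for $D$ by Lemma~\ref{lem:level}(b).
\end{proof}

\section{The three-dimensional cube}\label{sec:cube}

Let $G=P_2\mathbin{\square}P_2\mathbin{\square}P_2$, with $8$ vertices of degree $3$. Theorem~\ref{thm:grid} predicts gonality $4$. Suppose that $D$ is effective with $r(D)\ge1$ and $\deg D\le3$.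

\emph{Step 1: balanced cuts are large.} We claim that $e(A)\ge4$ for $2\le|A|\le6$. Passing to the complement, let $|A|\in\{2,3,4\}$. The cube is bipartite, so $A$ spans at most $1,2,4$ edges in the three cases, and $e(A)$, which is $3|A|$ minus twice that number, is at least $4,5,4$. By \eqref{eq:legalcut}, a legal set for a divisor of degree at most $3$ has $1$ or $7$ vertices.

\emph{Step 2: exhaust the small moves.} If $\{u\}$ is legal for $D$, then $D=3\cdot\mathbf 1_u$; fire $u$ to put one chip on each of its neighbors. In either case we obtain an effective $D^*\sim D$ with at most two chips on each vertex, so that no singleton is legal for $D^*$. Let $D^*(v)=0$. Lemma~\ref{lem:reach} gives a legal set that avoids $v$; it has $7$ vertices, so it is $V\setminus\{v\}$. Its legality says that each neighbor of $v$ carries a chip.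

\emph{Step 3: halve and count.} Cut the cube into two opposite square faces. A face with no empty vertex carries $4$ chips. A face with an empty vertex $v$ carries a chip on each of the two neighbors of $v$ in that face. So each face carries at least $2$ chips and $\deg D^*\ge4$, a contradiction.

Step 3 is the point of the method. In the cube, the set $\{v\}$ occupies one eighth of the vertices, and its cut has only $3$ edges. In the face it occupies one quarter, and there its cut has $2$ edges, which is the full value $4/2$ of the formula for the square. A set that is too small to have a large cut becomes balanced after halving, and the bounds for the halves add up to the bound for the whole.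

In general each step needs an argument. The cut bound must be proved for all products. Small sets may be fired many times, and one must show that the process stops. The sets that replace $\{v\}$ have various shapes and sizes, and the halving must be repeated without any of them swallowing a piece.

\section{Balanced cuts in a product}\label{sec:iso}

Let $G=G_1\mathbin{\square}\cdots\mathbin{\square}G_d$ with $G_i$ connected on $m_i$ vertices, and $N=\prod_i m_i$. The goal is $e(A)\ge N/\max_i m_i$ whenever $N/4\le|A|\le3N/4$. The constant $1/4$ cannot be lowered: in the grid of size $(2s+1)\cdot(2s+1)$ the corner square $A=\{1,\dots,s\}^2$ has $e(A)=2s<2s+1$, and its density $s^2/(2s+1)^2$ tends to $1/4$.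

The natural approach is induction on $d$, slicing $A$ into layers along the last factor. The statement as it stands does not survive this: the layers of a balanced set need not be balanced, and the largest factor may be the one that is removed. We therefore strengthen it in two ways. First, let $e_i(A)$ be the number of edges in direction $i$ between $A$ and its complement. There are $N/m_i$ copies of $G_i$ in direction $i$, so $m_ie_i(A)/N$ is the average number of cut edges on such a copy, and we bound $\sum_i m_ie_i(A)/N$, a quantity in which all factors play the same role. In a grid it equals $1$ for the set of vertices with $i$-th coordinate at most $j$, where $1\le j<m_i$. Second, we bound it for every density $x=|A|/N$ by a function $\Phi(x)$. This function must vanish at $0$ and $1$, it should equal $1$ on $[\frac14,\frac34]$, and concavity will let us reduce to layers of two densities. The smallest such function is the trapezoid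
\[
\Phi(x)=\min\{4x,\ 1,\ 4(1-x)\}\qquad(0\le x\le1),
\]
which is concave as a minimum of affine functions and satisfies $\Phi(1-x)=\Phi(x)$.

Suppose that a fraction $1-p$ of the layers has density $a$ and a fraction $p$ has density $b\ge a$. Induction yields $(1-p)\Phi(a)+p\Phi(b)$, which by concavity falls short of $\Phi$ at the mean density. The edges between layers contribute at least $b-a$. The following lemma says that they make up the loss. It is tight for $a=0$, $b=p=\frac12$, the corner quarter of a square grid of even side.

\begin{lemma}\label{lem:twopoint}
Let $0\le a\le b\le1$, $p\in[0,1]$ and $x=(1-p)a+pb$. Then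
\[
\Phi(x)\le(1-p)\Phi(a)+p\Phi(b)+(b-a).
\]
\end{lemma}

\begin{proof}
Let $\rho$ be the right-hand side and $u=b-a$, so that $x=a+pu$. Replacing $(a,b,p)$ by $(1-b,1-a,1-p)$ replaces $x$ by $1-x$, leaves both sides unchanged, and exchanges $a$ with $1-b$. So we may assume $a\le1-b$.

If $b\le\frac14$, or if $a\ge\frac14$ (and hence $b\le\frac34$), then $\Phi$ is affine on $[a,b]$ and $\rho=\Phi(x)+u$. It remains to treat $a<\frac14<b$. Then $\Phi(a)=4a$, and it suffices to show $\rho\ge\min\{4x,1\}$.

\emph{Case $b\le\frac34$.} Here $\Phi(b)=1$. With $v=1-4a>0$ we have $\rho=4a+pv+u$. The inequality of arithmetic and geometric means, and the fact that a geometric mean of two numbers is at least their minimum, give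
\[
pv+u\ \ge\ 2\sqrt{pvu}=\sqrt{4pu\cdot v}\ \ge\ \min\{4pu,v\}.
\]
Adding $4a$ yields $\rho\ge\min\{4a+4pu,\ 4a+v\}=\min\{4x,1\}$.

\emph{Case $b>\frac34$.} Put $a'=1-b\ge a$. Then $\Phi(b)=4a'$, $u=1-a-a'$ and $\rho=4(1-p)a+4pa'+u$. If $p\ge\frac14$, then
\[
\rho-1=(3-4p)a+(4p-1)a'\ \ge\ (3-4p)a+(4p-1)a=2a\ \ge\ 0 .
\]
If $p\le\frac14$, then $\rho-4x=4p(a'-a)+(1-4p)u\ge0$.
\end{proof}

\begin{proposition}\label{prop:iso}
Let $G=G_1\mathbin{\square}\cdots\mathbin{\square}G_d$ with $G_i$ a connected graph on $m_i$ vertices, and $N=\prod_i m_i$. For every $A\subseteq V(G)$,
\[
\sum_{i=1}^d m_ie_i(A)\ \ge\ N\,\Phi(|A|/N).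
\]
In particular, if $N/4\le|A|\le3N/4$ and $m\ge m_i$ for all $i$, then $e(A)\ge N/m$.
\end{proposition}

\begin{proof}
We use induction on $d$. For $d=0$ there is one vertex, $|A|/N\in\{0,1\}$, and both sides vanish. Let $d\ge1$, $G'=G_1\mathbin{\square}\cdots\mathbin{\square}G_{d-1}$ and $N'=|G'|=N/m_d$. For $j\in V(G_d)$ let $A_j=\{y\in V(G'):(y,j)\in A\}$ and $x_j=|A_j|/N'$. Put $a=\min_jx_j$ and $b=\max_jx_j$, and note that $x=|A|/N$ is the average of the $x_j$.

An edge in direction $i<d$ lies in one layer $V(G')\times\{j\}$, so the induction hypothesis, summed over the layers, gives
\[
\sum_{i<d}m_ie_i(A)\ \ge\ N'\sum_j\Phi(x_j)=N\cdot\frac1{m_d}\sum_j\Phi(x_j).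
\]
An edge in direction $d$ joins $(y,j)$ to $(y,j')$ with $jj'\in E(G_d)$, and it is cut exactly when $y$ lies in the symmetric difference $A_j\mathbin{\triangle}A_{j'}$. Hence
\[
e_d(A)=\sum_{jj'\in E(G_d)}|A_j\mathbin{\triangle}A_{j'}|\ \ge\ N'\sum_{jj'\in E(G_d)}|x_j-x_{j'}|\ \ge\ N'(b-a),
\]
where the last step keeps only the edges of a path in $G_d$ from a layer of density $a$ to a layer of density $b$ and applies the triangle inequality; this is where connectedness of the factors is used. Since $m_dN'=N$,
\[
\sum_{i\le d}m_ie_i(A)\ \ge\ N\Bigl[\frac1{m_d}\sum_j\Phi(x_j)+(b-a)\Bigr].
\]
If $a=b$, the bracket equals $\Phi(x)$. Otherwise write $x_j=(1-p_j)a+p_jb$ with $p_j\in[0,1]$, and let $p$ be the average of the $p_j$, so that $x=(1-p)a+pb$. Concavity gives $\Phi(x_j)\ge(1-p_j)\Phi(a)+p_j\Phi(b)$. Averaging over $j$, the bracket is at least $(1-p)\Phi(a)+p\Phi(b)+(b-a)$, which is at least $\Phi(x)$ by Lemma~\ref{lem:twopoint}.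

For the last claim, $\Phi(|A|/N)=1$ and $\sum_i m_ie_i(A)\le m\sum_ie_i(A)=m\,e(A)$.
\end{proof}

\section{A divisor with no small legal set}\label{sec:small}

This section makes no use of the product structure. It shows that if a divisor of positive rank has fewer chips than every balanced cut has edges, then it can be brought into a position where each empty vertex lies in a small set surrounded by chips.

Let $D$ be an effective divisor on a multigraph $\Gamma$. A set $B\subseteq V(\Gamma)$ is \emph{guarded} by $D$ in $\Gamma$ if $D(s)\ge\deg_B(s)$ for all $s\notin B$. A nonempty proper $B$ is guarded exactly when its complement is legal. We change the point of view because chip-firing does not restrict to subgraphs, while these inequalities do: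
\begin{enumerate}
\item[(G1)] If $B$ is guarded by $D$, then $\deg D\ge\sum_{s\notin B}\deg_B(s)=e(B)$.
\item[(G2)] If $B$ is guarded by $D$ in $\Gamma$ and $H$ is a subgraph of $\Gamma$, then $B\cap V(H)$ is guarded by $D|_{V(H)}$ in $H$, because the edges of $H$ from $s$ to $B\cap V(H)$ are among the edges of $\Gamma$ from $s$ to $B$.
\end{enumerate}

\begin{proposition}\label{prop:small}
Let $\Gamma=(V,E)$ be a connected multigraph on $N$ vertices and $D$ an effective divisor with $r(D)\ge1$. Suppose that $e(A)>\deg D$ for every $A\subseteq V$ with $N/4\le|A|\le3N/4$. Then there is an effective $D^*\sim D$ such that every vertex $v$ with $D^*(v)=0$ lies in a set $B_v$ that is guarded by $D^*$ and has $|B_v|<N/4$.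
\end{proposition}

To find $D^*$ we fire small legal sets for as long as one exists. The difficulty is that no evident quantity decreases along the way, so the process might return to a divisor it has already visited. A return requires every vertex to have fired. But the set of vertices that have fired grows by less than $N/4$ at each move, and it is a level set, so by Lemma~\ref{lem:level}(a) and the hypothesis its size can never lie in $[N/4,3N/4]$. It cannot jump this gap.

\begin{proof}
Call $A\subseteq V$ \emph{small} if $|A|<N/4$ and \emph{large} if $|A|>3N/4$. By hypothesis, every $A$ with $e(A)\le\deg D$ is small or large.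

We first show that some effective $D^*\sim D$ has no small legal set. Otherwise, starting from $D$, we can fire small legal sets forever. There are finitely many effective divisors of degree $\deg D$, so some divisor repeats, and we obtain effective divisors $D_0,D_1,\dots,D_n=D_0$ of degree $\deg D$, with $n\ge1$ and $D_l=D_{l-1}-L\mathbf 1_{W_l}$, where each $W_l$ is small and nonempty. Let
\[
f_l=\mathbf 1_{W_1}+\dots+\mathbf 1_{W_l},\qquad S_l=\{v:f_l(v)\ge1\}=W_1\cup\dots\cup W_l\qquad(0\le l\le n).
\]
We prove by induction that every $S_l$ is small. The set $S_0$ is empty. For $l\ge1$, the divisors $D_0$ and $D_l=D_0-Lf_l$ are effective, so $e(S_l)\le\deg D$ by Lemma~\ref{lem:level}(a), and $S_l$ is small or large. It is not large, since $|S_l|\le|S_{l-1}|+|W_l|<N/2$. On the other hand, $D_n=D_0$ gives $Lf_n=0$, so $f_n$ is constant, and it is positive on the nonempty set $W_1$. Thus $S_n=V$, which is not small. This contradiction proves that $D^*$ exists.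

Now let $D^*(v)=0$. Since $r(D^*)=r(D)\ge1$, Lemma~\ref{lem:reach} gives a legal set $U$ for $D^*$ with $v\notin U$. By \eqref{eq:legalcut} it is small or large, and by the choice of $D^*$ it is large. So $B_v=V\setminus U$ is small, contains $v$, and is guarded by $D^*$.
\end{proof}

\begin{remark}
The hypothesis on cuts cannot be dropped. Take one chip on the path $P_N$ with $N\ge2$; every equivalent effective divisor is a single chip on some vertex $j$. A guarded set that contains a vertex $v\ne j$ contains all vertices on the same side of $j$, because an empty vertex adjacent to a guarded set belongs to it. On the longer side this gives at least $(N-1)/2\ge N/4$ vertices.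
\end{remark}

\section{Halving, and the proof of Theorem~\ref{thm:general}}\label{sec:halving}

It remains to count the chips of $D^*$. Property (G1) applied to a single $B_v$ gives little, since a small set can have a small cut, and the bounds for different $v$ cannot be added, since one chip may guard several sets. Cutting the graph into disjoint pieces solves both problems: by (G2) the traces of the $B_v$ remain guarded, they occupy a larger fraction of a piece, and chips in different pieces are different. We cut until some trace is balanced in its piece, where Proposition~\ref{prop:iso} applies. The danger is that a trace passes in one cut from less than one quarter of a piece to more than three quarters of the next. The bound $|R|/3$ in Definition~\ref{def:split} is what prevents this, and the induction hypothesis accordingly allows sets of density up to $3/4$.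

\begin{lemma}\label{lem:halving}
Let $H$ be a product of splittable graphs, each with at most $m$ vertices, where $m\ge1$, and let $n=|H|$. Let $D$ be an effective divisor on $H$ and $\mathcal B$ a family of subsets of $V(H)$ such that
\begin{enumerate}
\item[(a)] $|B|\le3n/4$ for all $B\in\mathcal B$;
\item[(b)] every $B\in\mathcal B$ is guarded by $D$ in $H$;
\item[(c)] every vertex $v$ with $D(v)=0$ lies in some $B\in\mathcal B$.
\end{enumerate}
Then $\deg D\ge n/m$.
\end{lemma}

Some bound of type (a) is needed, since $D=0$ and $\mathcal B=\{V(H)\}$ satisfy (b) and (c).

\begin{proof}
Fix $m$ and use induction on $n$. If $n=1$, every $B\in\mathcal B$ is empty by (a), so the vertex carries a chip by (c), and $\deg D\ge1\ge n/m$.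

Let $n\ge2$. If some $B\in\mathcal B$ has $|B|\ge n/4$, then $n/4\le|B|\le3n/4$, and (G1) and Proposition~\ref{prop:iso} give $\deg D\ge e(B)\ge n/m$.

So assume $|B|<n/4$ for all $B\in\mathcal B$. Write $H=R_1\mathbin{\square}\cdots\mathbin{\square}R_d$, choose $i$ with $|R_i|\ge2$, and let $V(R_i)=X_1\cup X_2$ be a partition as in Definition~\ref{def:split}. For $j=1,2$ let $H_j$ be the subgraph of $H$ induced by the vertices whose $i$-th coordinate lies in $X_j$. It is the product obtained by replacing $R_i$ with the splittable graph induced on $X_j$, so its factors are splittable with at most $m$ vertices, and $n/3\le|H_j|<n$ because $|H_j|=n|X_j|/|R_i|$. Let $D_j=D|_{V(H_j)}$ and $\mathcal B_j=\{B\cap V(H_j):B\in\mathcal B\}$. Condition (a) holds for $\mathcal B_j$ since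
\[
|B\cap V(H_j)|<\frac n4=\frac34\cdot\frac n3\le\frac34|H_j|.
\]
Condition (b) holds by (G2), and condition (c) holds since a vertex of $H_j$ that lies in $B$ lies in $B\cap V(H_j)$. By induction,
\[
\deg D=\deg D_1+\deg D_2\ \ge\ \frac{|H_1|+|H_2|}m=\frac nm.\qedhere
\]
\end{proof}

\begin{remark}
The constants leave no room. With balanced sets defined by densities in $[c,1-c]$, the step above needs $c\le(1-c)/3$, that is $c\le\frac14$; the fraction $\frac13$ is the best available for the factor $P_3$. The corner squares of Section~\ref{sec:iso} show that the cut bound needs $c\ge\frac14$.
\end{remark}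

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $H=R_1\mathbin{\square}\cdots\mathbin{\square}R_d$, a spanning subgraph of $\Gamma$. Suppose that $D$ is an effective divisor on $\Gamma$ with $r(D)\ge1$ and $\deg D<N/m$. Let $A$ be a set of vertices with $N/4\le|A|\le3N/4$. Because $H$ is spanning, $A$ has the same density in $H$ as in $\Gamma$, and by Proposition~\ref{prop:iso} at least $N/m$ edges of $H$ join $A$ to its complement. These are edges of $\Gamma$, so the cut of $A$ in $\Gamma$ has more than $\deg D$ edges. Proposition~\ref{prop:small} provides $D^*\sim D$ and sets $B_v$ with $|B_v|<N/4$, guarded by $D^*$ in $\Gamma$ and hence, by (G2), in $H$. Lemma~\ref{lem:halving}, applied to $H$, $D^*$ and $\mathcal B=\{B_v:D^*(v)=0\}$, gives $\deg D=\deg D^*\ge N/m$, a contradiction. Therefore $\operatorname{gon}(\Gamma)\ge N/m$.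

If $\Gamma=H$ and $R_i$ is a tree with $m$ vertices, then $\Gamma$ is isomorphic to $R_i\mathbin{\square}Q$, where $Q$ is the product of the other factors, a connected graph with $N/m$ vertices. Lemma~\ref{lem:sweep} gives $\operatorname{gon}(\Gamma)\le N/m$.
\end{proof}

\section{Cylinders, added edges and tori}\label{sec:tori}

\begin{proof}[Proof of Corollary~\ref{cor:cases}]
Graphs with a Hamiltonian path are splittable. In (a) the factor $P_m$ is a tree and a largest factor, so the second part of Theorem~\ref{thm:general} applies. Part (b) and the lower bound in (c) are instances of its first part.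

For the upper bound in (c), let $C_{m_1}$ be a longest cycle, with vertex set $\mathbb Z/m_1$, let $Q=C_{m_2}\mathbin{\square}\cdots\mathbin{\square}C_{m_d}$, and let $D_j=\mathbf 1_{\{j\}\times V(Q)}$. We sweep the cycle with two layers of chips that move apart. The edges that leave the layer $\{j\}\times V(Q)$ join each of its vertices to one vertex of layer $j-1$ and one vertex of layer $j+1$, so $LD_j=2D_j-D_{j-1}-D_{j+1}$, that is, $D_{j+1}-D_j\sim D_j-D_{j-1}$. Thus all differences of consecutive layers are equivalent. In particular $D_{k+2}-D_{k+1}\sim D_{-k}-D_{-k-1}$, which says $D_{-k}+D_{k+1}\sim D_{-k-1}+D_{k+2}$. By induction $D_0+D_1\sim D_{-k}+D_{k+1}$ for all $k\ge0$, and every layer is the layer $k+1$ for some $k$. By Lemma~\ref{lem:rank}, $D_0+D_1$ has rank at least $1$, and its degree is $2N/m_1$.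
\end{proof}

\begin{remark}
The equality in Theorem~\ref{thm:general} can fail when no largest factor is a tree. For $d=1$ and $R_1=C_m$ we have $N/m=1$, while $\operatorname{gon}(C_m)=2$: a single chip of rank at least $1$ would, by Lemma~\ref{lem:reach} and \eqref{eq:legalcut}, give a nonempty proper set $U$ with $e(U)\le1$, and in a cycle every such set has $e(U)\ge2$. So the upper bound in Corollary~\ref{cor:cases}(c) is attained for $d=1$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{vDdB}
Josse van Dobben de Bruyn,
\emph{Reduced divisors and gonality in finite graphs},
Bachelor thesis.
\texttt{https://people.compute.dtu.dk/\allowbreak jdob/\allowbreak Josse\%20\allowbreak van\%20\allowbreak Dobben\%20\allowbreak de\%20\allowbreak Bruyn\%20\allowbreak -\%20\allowbreak Reduced\%20\allowbreak divisors\%20\allowbreak and\%20\allowbreak gonality\%20\allowbreak in\%20\allowbreak finite\%20\allowbreak graphs\%20\allowbreak -\%20\allowbreak Bachelor\%20\allowbreak thesis.pdf}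

\end{thebibliography}
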